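
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Critical valleys of the stochastic heat equation:\\ shear and macroscopic dimension}


\begin{abstract}
Let $\mathcal Z$ solve the stochastic heat equation $\partial_t\mathcal Z=\frac12\partial_x^2\mathcal Z+\xi\mathcal Z$ on the line, with initial data bounded away from $0$ and $\infty$. For $\alpha\ge 0$ we compute the macroscopic Hausdorff dimension of the set of $(t,x)$, $t>1$, with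
$\mathcal Z(e^t,e^{2t/3}x)\le\exp(-\frac1{24}e^t-\alpha(e^t\log t)^{1/3})$. It is almost surely $\max\{1,\min\{2,3-\alpha^3/3\}\}$. In particular it equals $2$ for all $0\le\alpha\le 3^{1/3}$, which disproves a conjecture that it is $2-C\alpha^3$ for $\alpha\in[0,C^{-1/3}]$. The reason is a shear: within a unit square at height $x$, the point $e^{2t/3}x$ sweeps over about $|x|$ almost independent cells. If the spatial scale is frozen on unit time intervals, the conjectured formula holds with $C=1/3$. The main analytic input is a sharp lower tail for the solution with flat initial data, deduced from the point-to-point tail by log-concavity of Gaussian measures.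
\end{abstract}

\section{Introduction}

\subsection{Valleys, and how their size is measured}

Let $\xi$ be space-time white noise on $\mathbb R_+\times\mathbb R$, and let $\mathcal Z$ be the (It\^o, mild) solution of the stochastic heat equation (SHE)
\begin{equation}\label{eq:she}
\partial_t\mathcal Z=\tfrac12\partial_x^2\mathcal Z+\xi\mathcal Z
\end{equation}
with deterministic initial data that are \emph{admissible}, that is,
\begin{equation}\label{eq:data}
0<z_-:=\inf_x\mathcal Z(0,x)\ \le\ \sup_x\mathcal Z(0,x)=:z_+<\infty .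
\end{equation}
We use the version of $\mathcal Z$ that is continuous on $t>0$. Then $\log\mathcal Z$ is the Cole--Hopf solution of the KPZ equation $\partial_t\mathcal H=\frac12\partial_x^2\mathcal H+\frac12(\partial_x\mathcal H)^2+\xi$.

We study the \emph{valleys} of $\mathcal Z$, the space-time regions where it is exceptionally small. Their size is measured by the macroscopic (Barlow--Taylor) Hausdorff dimension. For $n\ge1$ let
$S_n=[-e^n,e^n]^2\setminus[-e^{n-1},e^{n-1}]^2$, and for $E\subset\mathbb R^2$, $\rho>0$ let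
\[
\nu^n_\rho(E)=\inf\sum_i\Big(\frac{\ell(Q_i)}{e^n}\Big)^\rho ,\qquad
\operatorname{Dim}_{\mathbb H}(E)=\inf\Big\{\rho>0:\ \sum_{n\ge1}\nu_\rho^n(E)<\infty\Big\},
\]
where the first infimum runs over all covers of $E\cap S_n$ by squares $Q_i$ with integer lower-left corners and side lengths $\ell(Q_i)\ge1$. The definition ignores everything below unit scale; bounded sets have dimension $0$, lines have dimension $1$, and the plane has dimension $2$. As a rule of thumb, if $E$ hits about $e^{dn}$ unit squares of $S_n$, sufficiently evenly spread, then the dimension is $d$.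

The typical size of $\log\mathcal Z(T,\cdot)$ is $-T/24$. Accordingly there is a sharp transition \cite{GY}: for admissible data and each fixed $\gamma>0$, with $(t,x)$ ranging over $t>1$, $x\in\mathbb R$, almost surely
\[
\operatorname{Dim}_{\mathbb H}\big(\{(t,x):\mathcal Z(\gamma\log t,x)\le e^{\beta\gamma\log t}\}\big)=
\begin{cases}2,&0>\beta>-\frac1{24},\\ 1,&\beta<-\frac1{24}.\end{cases}
\]
At the critical value $\beta=-\frac1{24}$ the leading exponents cancel, and one has to look at the next order. The natural scales are those of KPZ: at time $T$, the fluctuations of $\log\mathcal Z$ are of order $T^{1/3}$ and decorrelate over distances of order $T^{2/3}$. This suggests taking $T=e^t$ and measuring space in units of $e^{2t/3}$. The following was conjectured in \cite{slides}.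

\begin{conjecture}\label{conj}
For each admissible initial datum there is a constant $C>0$ such that for every $\alpha\in[0,C^{-1/3}]$, almost surely,
\[
\operatorname{Dim}_{\mathbb H}\Big(\Big\{(t,x):\mathcal Z(e^t,e^{2t/3}x)\le\exp\big(-\tfrac1{24}e^t-\alpha(e^t\log t)^{1/3}\big)\Big\}\Big)=2-C\alpha^3,
\]
where $(t,x)$ ranges over $t>1$, $x\in\mathbb R$.
\end{conjecture}

Throughout, $t>1$ and $x\in\mathbb R$, and
\[
u=\alpha^3/3,\qquad E_\alpha=\big\{(t,x):\mathcal Z(e^t,e^{2t/3}x)\le e^{-e^t/24-\alpha(e^t\log t)^{1/3}}\big\}.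
\]

\subsection{The natural guess, and the shear}\label{ss:toy}

Why would one guess the formula $2-C\alpha^3$? For flat initial data, the probability that $\log\mathcal Z(T,0)\le-\frac T{24}-sT^{1/3}$ is $e^{-(1/3+o(1))s^3}$ (Proposition~\ref{prop:flat} below). With $T=e^t$ and $s=\alpha(\log t)^{1/3}$ this is $t^{-u+o(1)}$. In the coordinates $(t,x)$, a KPZ cell, of size $e^t$ in time and $e^{2t/3}$ in space, seems to have unit size. If each of the $e^{2n}$ or so unit squares of $S_n$ is hit with probability $t^{-u}\approx e^{-un}$, about $e^{(2-u)n}$ squares are hit, and the dimension should be $2-u=2-\alpha^3/3$ (for $u\le1$).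

The weak point is the word \emph{seems}. When $t$ increases by $1$ at fixed $x$, the position $e^{2t/3}x$ moves by about $xe^{2t/3}$, which is about $|x|$ cells. The following toy model, in which cells are replaced by independent coin flips, shows the consequence.

\medskip
\noindent\textbf{Toy model.} For integers $b\ge2$, $m\ge0$ declare the cell
\[
\mathcal C_{b,m}=\{(T,y):e^b\le T<e^{b+1},\ me^{2b/3}\le y<(m+1)e^{2b/3}\}
\]
\emph{deep} with probability $b^{-u}$, independently. Let $E^{\mathrm{toy}}$ be the set of $(t,x)$, $t\ge2$, $x\ge0$, for which $(e^t,e^{2t/3}x)$ lies in a deep cell, and $\tilde E^{\mathrm{toy}}$ the set for which $(e^t,e^{2\lfloor t\rfloor/3}x)$ does.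

In the frozen version $\tilde E^{\mathrm{toy}}$, the preimage of $\mathcal C_{b,m}$ is exactly the unit square $[b,b+1)\times[m,m+1)$, and the count above applies. In the version $E^{\mathrm{toy}}$, the preimage is the slanted strip
\[
\big\{b\le t<b+1,\ me^{-2(t-b)/3}\le x<(m+1)e^{-2(t-b)/3}\big\},
\]
which descends from height $m$ to height about $0.51\,m$ and crosses about $m/2$ unit squares (Figure~\ref{fig:shear}). Conversely let $Q=[b,b+1)\times[l,l+1)$ with $l\ge1$. The numbers $e^{2(t-b)/3}x$, $(t,x)\in Q$, fill $[l,e^{2/3}(l+1))$, so $Q$ meets at least $e^{2/3}(l+1)-l\ge0.9\,l$ strips, and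
\[
P(Q\cap E^{\mathrm{toy}}=\emptyset)\le(1-b^{-u})^{0.9\,l}\le\exp(-0.9\,l\,b^{-u}).
\]
Let $0\le u<1$. For $\frac12e^n\le b,l\le e^n-1$ the right side is at most $\exp(-0.4\,e^{(1-u)n})$, so by Borel--Cantelli, almost surely for all large $n$, \emph{every} such square is hit. These squares lie in $S_n$, and there are at least $e^{2n}/5$ of them for $n$ large. A square of side $\ell\ge1$ touches at most $(\ell+2)^2\le9\ell^2$ of them, so any cover satisfies $\sum\ell_i^2\ge e^{2n}/45$. Hence $\nu^n_2\ge\frac1{45}$ for all large $n$, and $\operatorname{Dim}_{\mathbb H}E^{\mathrm{toy}}=2$ (see Lemma~\ref{lem:cover}), not $2-u$.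

For $u>1$ deep strips become rare: about $e^{(1-u)n}$ per row $[b,b+1)$ and $e^{(2-u)n}$ per shell. Each still crosses about $e^n$ unit squares, so about $e^{(3-u)n}$ squares are hit. This suggests the dimension $3-u$, up to the point $u=2$ where deep strips disappear from the bulk of the shells. What remains is dimension $1$: in a row with fixed $b$, a positive fraction of the cells is deep however large $u$ is.

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=0.95cm,y=0.95cm]
\fill[gray!50] (10,1.9) rectangle (11,2.9);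
\fill[gray!50] plot[domain=0:1,samples=20] ({10*exp(-2*\x/3)},{\x}) -- plot[domain=1:0,samples=20] ({11*exp(-2*\x/3)},{\x}) -- cycle;
\foreach \i in {1,2,...,11} {\draw[gray] (\i,0) -- (\i,1); \draw[gray] (\i,1.9) -- (\i,2.9);}
\draw (0,1.9) rectangle (12,2.9);
\node[left] at (0,2.4) {\small frozen};
\draw (0,0) rectangle (12,1);
\node[left] at (0,0.5) {\small sheared};
\draw[->] (0,-0.3) -- (12.4,-0.3) node[right] {\small $x$};
\draw[->] (12.3,0) -- (12.3,1.2) node[above] {\small $t$};
\node[below] at (0,-0.3) {\small $0$};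
\node[below] at (10,-0.3) {\small $m$};
\node[below] at (5.13,-0.3) {\small $e^{-2/3}m$};
\end{tikzpicture}
\caption{The row $b\le t<b+1$, divided into unit squares ($x$ is drawn horizontally, $t$ vertically; here $m=10$). Shaded: the points $(t,x)$ sent to one cell, of size $e^{2b/3}$ in space, by $(t,x)\mapsto(e^t,e^{2\lfloor t\rfloor/3}x)$ (top) and by $(t,x)\mapsto(e^t,e^{2t/3}x)$ (bottom). In the first case it is one unit square; in the second it is a slanted strip that crosses about $m/2$ unit squares.}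
\label{fig:shear}
\end{figure}

\subsection{Results}

\begin{theorem}\label{thm:main}
For every admissible initial datum and each $\alpha\ge0$, almost surely
\[
\operatorname{Dim}_{\mathbb H}(E_\alpha)=\mathsf D(\alpha):=\max\Big\{1,\min\Big\{2,\,3-\frac{\alpha^3}3\Big\}\Big\}.
\]
That is, the dimension is $2$ if $\alpha^3\le3$, it is $3-\alpha^3/3$ if $3\le\alpha^3\le6$, and it is $1$ if $\alpha^3\ge6$.
\end{theorem}

Since $E_\alpha$ decreases in $\alpha$ (as $\log t>0$) and $\mathsf D$ is continuous, applying the theorem to rational $\alpha$ shows that the equality holds almost surely for all $\alpha\ge0$ simultaneously.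

\begin{corollary}\label{cor:disproof}
Conjecture~\ref{conj} is false for every admissible initial datum: for any $C>0$ and any $\alpha\in(0,\min(C^{-1/3},3^{1/3})]$, almost surely $\operatorname{Dim}_{\mathbb H}(E_\alpha)=2\ne2-C\alpha^3$.
\end{corollary}

The conjectured form is correct once the shear is removed. Let
\[
\tilde E_\alpha=\big\{(t,x):\mathcal Z(e^t,e^{2\lfloor t\rfloor/3}x)\le e^{-e^t/24-\alpha(e^t\log t)^{1/3}}\big\}.
\]

\begin{theorem}\label{thm:frozen}
For every admissible initial datum and each $\alpha\ge0$, almost surely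
$\operatorname{Dim}_{\mathbb H}(\tilde E_\alpha)=\max\{1,2-\frac{\alpha^3}3\}$.
\end{theorem}

Thus $\operatorname{Dim}_{\mathbb H}(\tilde E_\alpha)=2-C\alpha^3$ on all of $[0,C^{-1/3}]$ with the universal constant $C=1/3$. Both theorems rest on the following estimate.

\begin{proposition}\label{prop:flat}
Let $U$ be the solution of \eqref{eq:she} with $U(0,\cdot)\equiv1$. For every $\varepsilon>0$ there is $s_\varepsilon$ such that for $s\ge s_\varepsilon$ and $T\ge s^{15}$,
\[
e^{-(\frac13+\varepsilon)s^3}\le P\big(U(T,0)\le e^{-T/24-sT^{1/3}}\big)\le e^{-(\frac13-\varepsilon)s^3}.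
\]
\end{proposition}

\subsection{What has to be proved}

Compared with the toy model, there are four difficulties.

\emph{The one-point tail} (Sections~\ref{sec:onepoint}--\ref{sec:flat}). An exact formula gives the tail of the point-to-point solution. A flat solution is one half of a point-to-point problem over twice the time; to see that the two halves can be taken to share a deficit evenly, we use that the logarithm of the solution is a convex function of the Gaussian noise.

\emph{Deep cells must be deep for a whole stretch of time} (Section~\ref{ss:persist}). Only then does a cell produce a slanted strip rather than a single point.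

\emph{Independence} (Sections~\ref{ss:restart}--\ref{ss:pairs}). Different rows are made independent by restarting the equation from flat data at a much earlier time. Within one row we need only pairs of cells, since a second moment argument suffices; their decorrelation comes from localizing the paths that contribute to $\mathcal Z$.

\emph{The upper bound} (Section~\ref{sec:upper}). Here one needs that the infimum over a small mesoscopic box has the same tail, to leading order, as a single point.

The lower bounds on the dimension are proved in Section~\ref{sec:lower}. They and the trivial bound $\operatorname{Dim}_{\mathbb H}\le2$ already give Corollary~\ref{cor:disproof}; Section~\ref{sec:upper} is needed only for the exact formulas.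

\section{Background}\label{sec:background}

\subsection{Two facts on the dimension}

\begin{lemma}\label{lem:cover}
{\rm(i)} $\operatorname{Dim}_{\mathbb H}(E)\le2$ for all $E\subset\mathbb R^2$. {\rm(ii)} Let $\rho,c>0$. Suppose that for all large $n$, every cover of $E\cap S_n$ by squares $Q_i$ as in the definition of $\nu^n_\rho$, with $\lambda_i:=\ell(Q_i)/e^n\le1$ for all $i$, satisfies $\sum_i\lambda_i^\rho\ge c$. Then $\operatorname{Dim}_{\mathbb H}(E)\ge\rho$.
\end{lemma}

\begin{proof}
(i) Covering $S_n$ by unit squares gives $\nu^n_\rho(E)\le Ce^{(2-\rho)n}$, summable for $\rho>2$. (ii) Let $0<\rho'\le\rho$. A cover with some $\lambda_i>1$ has $\sum\lambda_i^{\rho'}\ge1$. If all $\lambda_i\le1$, then $\sum\lambda_i^{\rho'}\ge\sum\lambda_i^\rho\ge c$. So $\nu_{\rho'}^n(E)\ge\min(1,c)$ for all large $n$, and $\sum_n\nu^n_{\rho'}(E)=\infty$ for every $\rho'\le\rho$.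
\end{proof}

Note that always $\lambda_i\ge e^{-n}$. We also use repeatedly that an interval of length $\ell\ge1$ meets at most $\ell+2\le3\ell$ of the intervals $[l,l+1)$, $l\in\mathbb Z$.

\subsection{The propagator and published inputs}

Extend $\xi$ to $\mathbb R\times\mathbb R$ and let $p_t$ be the heat kernel of $\frac12\partial_x^2$. The letters $C,c$ denote universal positive constants that may change from line to line; further dependence is shown by subscripts or stated. ``Noise on $[\sigma,\tau]$'' means the noise on $[\sigma,\tau]\times\mathbb R$.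

\medskip
\noindent\textbf{(I1)} \cite{AKQ}; for positivity \cite{Mueller,Moreno}. There is a continuous nonnegative field $Z(\sigma,y;\tau,x)$, $\sigma<\tau$, almost surely positive at each fixed argument, that solves \eqref{eq:she} in $(\tau,x)$ from $\delta_y$ at time $\sigma$ and depends only on the noise on $[\sigma,\tau]$. It has the following properties.
\begin{itemize}
\item Chapman--Kolmogorov: $Z(\sigma,y;\tau,x)=\int Z(\sigma,y;r,z)Z(r,z;\tau,x)\,dz$ for $\sigma<r<\tau$.
\item $EZ(\sigma,y;\tau,x)=p_{\tau-\sigma}(x-y)$, and the law of $Z(\sigma,y;\tau,x)/p_{\tau-\sigma}(x-y)$ depends only on $\tau-\sigma$.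
\item The law of the field is invariant under space-time shifts and under the time reversal $Z(\sigma,y;\tau,x)\to Z(-\tau,x;-\sigma,y)$.
\item Chaos expansion: in $L^2$, $Z(\sigma,y;\tau,x)$ is the sum over $n\ge0$ of the iterated It\^o integrals over ordered times $\sigma<t_1<\dots<t_n<\tau$ of the kernels $\prod_{i=0}^np_{t_{i+1}-t_i}(x_{i+1}-x_i)$, where $(t_0,x_0)=(\sigma,y)$, $(t_{n+1},x_{n+1})=(\tau,x)$. The terms are orthogonal, and the second moment of each is the integral of its squared kernel over ordered times and over space.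
\item The solution from bounded initial data $f\ge0$ is $\int f(y)Z(0,y;t,x)\,dy$.
\end{itemize}

\noindent\textbf{(I2)} \cite{ACQ}; in this form \cite{BG,CG}. With $a_1>a_2>\cdots$ the Airy point process, for $g,v>0$,
\begin{equation}\label{eq:laplace}
E\exp\big(-ve^{g/24}Z(0,0;g,0)\big)=E\prod_k\big(1+ve^{(g/2)^{1/3}a_k}\big)^{-1}.
\end{equation}
(As a check of the normalization to first order in $v$: with $\chi=(g/2)^{1/3}$, $E\sum_ke^{\chi a_k}=\int e^{\chi x}K_{\mathrm{Ai}}(x,x)\,dx=\frac{e^{\chi^3/12}}{2\sqrt\pi\,\chi^{3/2}}=\frac{e^{g/24}}{\sqrt{2\pi g}}=e^{g/24}EZ(0,0;g,0)$.)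

\noindent\textbf{(I3)} $F(x)=P(a_1\le x)$ (GUE Tracy--Widom) satisfies $\log F(-r)\sim-r^3/12$ as $r\to\infty$. The intensity $K_{\mathrm{Ai}}(x,x)$ of the Airy process is $\sim\sqrt{|x|}/\pi$ at $-\infty$ and decays superexponentially at $+\infty$; so $\kappa_1:=E\sum_ke^{a_k}<\infty$. The number of points in $[-r,\infty)$ is distributed as a sum of independent Bernoulli variables \cite{HKPV}.

\noindent\textbf{(I4)} \cite{CD}. For $k\ge2$ and $(t,x),(t',x')\in[1,2]\times[-1,1]$, $\|Z(0,0;t,x)-Z(0,0;t',x')\|_{L^k}\le C_k(|t-t'|^{1/4}+|x-x'|^{1/2})$. By shift invariance the same holds for $Z(0,y;\cdot)$ on $[1,2]\times[0,1]$, uniformly in $y\in[0,1]$.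

\noindent\textbf{(I5)} Let $\gamma$ be a standard Gaussian measure on $\mathbb R^d$. By the Pr\'ekopa--Leindler inequality, $\gamma(\frac12A+\frac12B)^2\ge\gamma(A)\gamma(B)$ for closed $A,B$. By Harris' inequality for product measures, $\gamma(A\cap B)\ge\gamma(A)\gamma(B)$ if $A$ and $B$ are decreasing sets (their indicators are nonincreasing in each coordinate).

\medskip
Let $U_\sigma(r,x)=\int Z(\sigma,y;r,x)\,dy$ be the flat solution started at time $\sigma$, in its version continuous on $r>\sigma$, and $U=U_0$. Then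
\begin{equation}\label{eq:sandwich}
z_-\,U\le\mathcal Z\le z_+\,U,
\end{equation}
almost surely for all $t>0$, $x\in\mathbb R$ by continuity. So admissible initial data enter only through two constants. Put $X_g=g^{-1/3}\big(\log Z(0,0;g,0)+\frac g{24}\big)$. By the second property in (I1) and shift invariance,
\begin{equation}\label{eq:law}
\log Z(\sigma,y;\sigma+g,x)\overset d=-\frac g{24}-\frac{(x-y)^2}{2g}+g^{1/3}X_g .
\end{equation}
This displays the KPZ scales: fluctuations $g^{1/3}$, and a parabola that is comparable to them when $|x-y|$ is of order $g^{2/3}$.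

\section{One-point bounds and gluing}\label{sec:onepoint}

\subsection{The point-to-point tail}

\begin{lemma}\label{lem:wedge}
For $g\ge2$:
\begin{itemize}
\item[\rm(a)] for all $\varepsilon>0$ there is $r_\varepsilon$ with $e^{-(\frac16+\varepsilon)r^3}\le P(X_g\le-r)\le e^{-(\frac16-\varepsilon)r^3}$ for $r\ge r_\varepsilon$, $g\ge r^{12}$;
\item[\rm(b)] $P(X_g\le-r)\le C(e^{-cr^3}+e^{-cg^{1/3}})$ for $r\ge0$;
\item[\rm(c)] $P(X_g\ge r)\le Ce^{-r}$ for $r\in\mathbb R$.
\end{itemize}
\end{lemma}

\begin{proof}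
Let $\chi=(g/2)^{1/3}\ge1$, $r'=2^{1/3}r$ and $W=e^{g/24}Z(0,0;g,0)$. Since $g^{1/3}r=\chi r'$, we have $\{X_g\le-r\}=\{W\le e^{-\chi r'}\}$.

\emph{Upper bounds in (a), (b).} Take $v=e^{\chi r'}$ in \eqref{eq:laplace}. On $\{X_g\le-r\}$ the exponential on the left is at least $e^{-1}$. Keeping only $k=1$ on the right,
\[
e^{-1}P(X_g\le-r)\le E\big(1+e^{\chi(a_1+r')}\big)^{-1}\le F(-r'+1)+e^{-\chi}.
\]
By (I3) this gives (b). Since $r'^3/12=r^3/6$, and $\chi\ge cr^4$ when $g\ge r^{12}$, it gives the upper bound in (a).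

\emph{Lower bound in (a).} On $\{a_1\le-r'-1\}$ all $a_k+r'\le-1$, so $\chi(a_k+r')\le-(\chi-1)+a_k+r'$. If also $\sum_ke^{a_k}\le e^{\chi/2}$, then $\sum_ke^{\chi(a_k+r')}\le e^{r'+1-\chi/2}\le\log2$, provided $r'+2\le\chi/2$. As $\frac1{1+x}\ge e^{-x}$, the product in \eqref{eq:laplace} with $v=e^{\chi r'}$ is then at least $\frac12$. By Markov's inequality $P(\sum_k e^{a_k}>e^{\chi/2})\le\kappa_1e^{-\chi/2}$. On the left side of \eqref{eq:laplace}, $W>e^{-\chi(r'-1)}$ makes the exponential at most $\exp(-e^\chi)$, and $W\le e^{-\chi(r'-1)}$ means $X_g\le-r+2^{-1/3}$. Hence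
\[
\tfrac12\big[F(-r'-1)-\kappa_1e^{-\chi/2}\big]\le P(X_g\le-r+2^{-1/3})+\exp(-e^\chi).
\]
Apply this with $r+2^{-1/3}$ in place of $r$. If $g\ge r^{12}$ then still $\chi\ge cr^4$, so for large $r$ the condition on $\chi$ holds and the terms with $\chi$ are negligible; the claim follows from (I3).

\emph{(c).} For $r<0$ the bound is trivial if $C\ge1$. Let $r\ge0$ and $v=e^{-\chi r'}$. On $\{X_g\ge r\}$, $vW\ge1$, so by \eqref{eq:laplace}
\[
(1-e^{-1})P(X_g\ge r)\le E\Big[1-\prod_k\big(1+e^{\chi(a_k-r')}\big)^{-1}\Big]\le E\sum_k\min(1,e^{\chi(a_k-r')})\le\kappa_1e^{-r'},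
\]
because $\min(1,e^{\chi y})\le e^y$ for $\chi\ge1$. Finally $r'\ge r$.
\end{proof}

By (b) we can fix $g_0\ge2$ and $C_0\ge0$ with
\begin{equation}\label{eq:C0}
P(X_g\le-C_0)\le\tfrac1{16}\qquad(g\ge g_0).
\end{equation}

\subsection{Gluing}

We shall often factor a solution at an intermediate time and need a lower bound for the average of $Z(\sigma,y;\tau,x)$ over a random measure. Bounding $Z$ from below uniformly over the support of the measure would be expensive. A one-point bound suffices, because it is enough that half of the mass sees a good value.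

\begin{lemma}\label{lem:half}
Let $a,q\ge0$, let $\mathcal G$ be a $\sigma$-field, $\mu$ a $\mathcal G$-measurable random probability measure and $Y(z)\ge0$ a measurable random field independent of $\mathcal G$. Suppose that almost surely $\mu$ is carried by the (deterministic) set of those $z$ with $P(Y(z)\le a)\le q$. Then $P(\int Y\,d\mu<a/2\mid\mathcal G)\le2q$.
\end{lemma}

\begin{proof}
If $\mu\{Y\le a\}\le\frac12$, then $\int Y\,d\mu\ge a/2$. And $P(\mu\{Y\le a\}>\frac12\mid\mathcal G)\le2E[\mu\{Y\le a\}\mid\mathcal G]\le2q$.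
\end{proof}

\begin{lemma}[Gluing]\label{lem:glue}
Let $g\ge2$, $d\ge0$, $\lambda\in\mathbb R$, let $\mathcal G$ be a $\sigma$-field independent of the noise on $[\sigma,\sigma+g]$ and let $\mu$ be a $\mathcal G$-measurable random probability measure on pairs $(y,x)$ carried by $\{(x-y)^2\le2gd\}$. Then
\[
P\Big(\int Z(\sigma,y;\sigma+g,x)\,\mu(dy,dx)<\tfrac12e^{-\frac g{24}-d-\lambda g^{1/3}}\ \Big|\ \mathcal G\Big)\le2P(X_g\le-\lambda).
\]
For $\lambda=C_0$ and $g\ge g_0$ the right side is at most $\frac18$.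
\end{lemma}

\begin{proof}
By \eqref{eq:law}, $P(Z(\sigma,y;\sigma+g,x)\le e^{-g/24-d-\lambda g^{1/3}})\le P(X_g\le-\lambda)$ if $(x-y)^2\le2gd$. Apply Lemma~\ref{lem:half}.
\end{proof}

Below, $\mu$ is often a normalized restriction of a solution, and often the time $\sigma$ is a stopping time with integer values. We then apply the lemma for each value $k$ of the stopping time, with the noise before $k$ (or after it, for reversed time) generating $\mathcal G$. The measure $\mu$ only matters on the event $\{\kappa=k\}\in\mathcal G$ and may be defined arbitrarily off it.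

\subsection{Upper bounds for masses}

Point-to-point values are controlled from above by Lemma~\ref{lem:wedge}(c). Gluing turns this into bounds for masses of intervals: if the mass near $w$ is large at time $T$, then probably the value at $(2T,w)$ is large.

\begin{lemma}\label{lem:mass}
There is $T_*$ such that for $T\ge T_*$, $w,\lambda\in\mathbb R$ and $K\ge1$:
\begin{align}
P\Big(e^{T/24}\int_{|y-w|\le T^{2/3}}Z(0,0;T,y)\,dy\ge e^{\lambda T^{1/3}}\Big)&\le Ce^{-\frac12(\lambda+w^2/(4T^{4/3}))},\label{eq:m1}\\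
P\Big(e^{T/24}\int Z(0,0;T,y)\,dy\ge e^{\lambda T^{1/3}}\Big)&\le Ce^{-\lambda/2},\label{eq:m2}\\
P\Big(e^{T/24}\int_{|y|\ge KT^{2/3}}Z(0,0;T,y)\,dy\ge e^{-K^2T^{1/3}/10}\Big)&\le Ce^{-cK^2}.\label{eq:m3}
\end{align}
By time reversal, \eqref{eq:m2} also holds with $U(T,0)$ in place of the integral.
\end{lemma}

\begin{proof}
\eqref{eq:m1}: Let $I=\{|y-w|\le T^{2/3}\}$, let $m$ be the mass of $I$, and let $\mu\propto1_I(y)Z(0,0;T,y)\,dy$. Then $Z(0,0;2T,w)\ge m\int Z(T,y;2T,w)\,\mu(dy)$. Lemma~\ref{lem:glue} with $g=T$, $d=\frac12T^{1/3}$, $\lambda=C_0$ shows that, given the noise on $[0,T]$, the last integral is at least $\frac12e^{-T/24-(C_0+\frac12)T^{1/3}}$ with probability at least $\frac78$. So for all $\Lambda>0$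
\[
P(m\ge\Lambda)\le2P\big(Z(0,0;2T,w)\ge\tfrac12\Lambda e^{-T/24-(C_0+\frac12)T^{1/3}}\big).
\]
Take $\Lambda=e^{-T/24+\lambda T^{1/3}}$. By \eqref{eq:law} at gap $2T$, where the parabola is $\frac{w^2}{4T}$, the probability on the right is at most that of $\{X_{2T}\ge2^{-1/3}(\lambda+\frac{w^2}{4T^{4/3}}-C)\}$. If $\lambda+w^2/(4T^{4/3})\ge0$, use Lemma~\ref{lem:wedge}(c) and $2^{-1/3}>\frac12$; otherwise \eqref{eq:m1} is trivial.

\eqref{eq:m2}: If for every $i\in\mathbb Z$ the mass of the interval of radius $T^{2/3}$ around $iT^{2/3}$ is at most $e^{-T/24+(\lambda-1-i^2/8)T^{1/3}}$, then the total mass is less than $e^{-T/24+\lambda T^{1/3}}$ for $T$ large. By \eqref{eq:m1}, where $w^2/(4T^{4/3})=i^2/4$, this fails with probability at most $\sum_iCe^{-\frac12(\lambda-1-\frac{i^2}8+\frac{i^2}4)}\le Ce^{-\lambda/2}$.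

\eqref{eq:m3}: The intervals with $|i|\ge K$ cover $\{|y|\ge KT^{2/3}\}$. If their masses are at most $e^{-T/24-i^2T^{1/3}/8}$, the sum is less than $e^{-T/24-K^2T^{1/3}/10}$ for $T$ large, and by \eqref{eq:m1} this fails with probability at most $\sum_{|i|\ge K}Ce^{-i^2/16}\le Ce^{-cK^2}$.
\end{proof}

\section{Convexity and association}\label{sec:convex}

Formally $Z(0,0;T,y)$ is $p_T(y)$ times an average over Brownian bridges $B$ of $\exp(\int\xi(s,B_s)ds-\text{const})$. The logarithm of an average of exponentials of linear functions with nonnegative coefficients is convex and nondecreasing, so $\log Z$ should be a convex, nondecreasing function of the Gaussian noise, and (I5) should apply. The following lemma makes this precise by projecting on finitely many Gaussian variables.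

\begin{lemma}\label{lem:convex}
Let $A_1,\dots,A_m\subset\mathbb R$ have positive measure, $L_i=\log\int_{A_i}Z(0,0;T,y)\,dy$ and $\Phi(\mathbf v)=P(L_i\le v_i\ \forall i)$ for $\mathbf v=(v_i)\in\mathbb R^m$. Then
\[
\text{\rm(a)}\ \ \Phi\big(\tfrac{\mathbf v+\mathbf v'}2\big)^2\ge\Phi(\mathbf v)\Phi(\mathbf v');\qquad
\text{\rm(b)}\ \ \Phi(\mathbf v)\ge P(L_i\le v_i\ \forall i<m)\,P(L_m\le v_m).
\]
\end{lemma}

\begin{proof}
\emph{Projection.} Divide $[0,T)\times[-2^N,2^N)$ into cells $R$ of size $T2^{-N}\times2^{-N}$, let $\mathcal G_N$ be generated by the $\xi(R)$, and let $g_R=\xi(R)|R|^{-1/2}$; these are independent standard Gaussians. Write $I_n(h)$ for the multiple It\^o integral of a symmetric $h\in L^2$, so $EI_n(h)^2=n!\|h\|^2$. By (I1),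
\[
Z(0,0;T,y)=p_T(y)\sum_{n\ge0}\tfrac1{n!}I_n(\varrho_n),
\]
where $\varrho_n((t_i,x_i)_{i\le n})$ is the density at $(x_1,\dots,x_n)$ of $(B_{t_1},\dots,B_{t_n})$, with $B$ the Brownian bridge from $0$ to $y$ on $[0,T]$. Let $\pi$ be the orthogonal projection of $L^2$ onto the span of the $1_R$. Then $E[I_n(\varrho_n)\mid\mathcal G_N]=I_n(\pi^{\otimes n}\varrho_n)$. With the occupation times $O_R=\int_0^T1\{(s,B_s)\in R\}\,ds$ we have $\int_{R_1\times\dots\times R_n}\varrho_n=E_B\prod_iO_{R_i}$, hence
\[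
\pi^{\otimes n}\varrho_n=\sum_{R_1,\dots,R_n}\Big(\int_{R_1\times\dots\times R_n}\varrho_n\Big)\prod_i\frac{1_{R_i}}{|R_i|}=E_B\big[\varphi_B^{\otimes n}\big],\qquad\varphi_B=\sum_R\frac{O_R}{|R|}1_R .
\]
Since $O_R\le T2^{-N}$ and $\sum_RO_R\le T$, $\|\varphi_B\|^2=\sum_RO_R^2/|R|\le2^NT$ is bounded. As $\|\frac1{n!}I_n(\varphi^{\otimes n})\|_{L^2}=\|\varphi\|^n/\sqrt{n!}$, the sum over $n$ may be exchanged with $E_B$. With $\sum_n\frac1{n!}I_n(\varphi^{\otimes n})=e^{I_1(\varphi)-\|\varphi\|^2/2}$ we obtain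
\[
E[Z(0,0;T,y)\mid\mathcal G_N]=p_T(y)\,E_B\exp\Big(\sum_Rg_R\frac{O_R}{|R|^{1/2}}-\frac12\sum_R\frac{O_R^2}{|R|}\Big).
\]

\emph{The inequalities for finite $N$.} So $L_i^{(N)}=\log E[\int_{A_i}Z\,dy\mid\mathcal G_N]$ is the logarithm of an integral of exponentials of affine functions of $(g_R)$ with nonnegative linear coefficients. It is finite, convex by H\"older's inequality (hence continuous), and nondecreasing in each coordinate. By convexity
\[
\tfrac12\{L^{(N)}\le\mathbf v\}+\tfrac12\{L^{(N)}\le\mathbf v'\}\subset\{L^{(N)}\le\tfrac{\mathbf v+\mathbf v'}2\},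
\]
where inequalities between vectors are meant coordinatewise, and (a) for $L^{(N)}$ follows from Pr\'ekopa--Leindler. The sets $\{L_i^{(N)}\le v_i\}$ are decreasing, so (b) for $L^{(N)}$ follows from Harris.

\emph{Limit.} The $\mathcal G_N$ increase to the $\sigma$-field of the noise on $[0,T]$, and $\int_{A_i}Z\,dy$ is integrable, and positive a.s.\ by positivity of $Z$ and Fubini. So $L^{(N)}\to L$ a.s.\ by martingale convergence. With $\mathbf1=(1,\dots,1)$ and $\epsilon>0$,
\[
\liminf_NP(L^{(N)}\le\mathbf v+\epsilon\mathbf1)\ge\Phi(\mathbf v),\qquad\limsup_NP(L^{(N)}\le\mathbf v+\epsilon\mathbf1)\le\Phi(\mathbf v+2\epsilon\mathbf1),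
\]
and the same holds for subfamilies. Apply the inequalities for $L^{(N)}$ at arguments shifted by $\epsilon\mathbf1$, let $N\to\infty$, and then $\epsilon\downarrow0$, using right-continuity of distribution functions.
\end{proof}

\section{The flat lower tail}\label{sec:flat}

In this section we prove Proposition~\ref{prop:flat}. A point-to-point solution over time $2T$ is made of two flat-type halves glued in the middle. By Lemma~\ref{lem:wedge}(a), a deficit $2sT^{1/3}$ over time $2T$ means $X_{2T}\le-2^{2/3}s$ and has probability $e^{-\frac16\cdot4s^3}=e^{-\frac23s^3}$ to leading order. If this happens when both halves have a deficit $sT^{1/3}$, each of them contributes $e^{-\frac13s^3}$. One direction is easy: two deficient halves make a deficient whole. For the converse, a deficient whole only says that at each midpoint $y$ the two deficits \emph{add up} to $2s$; they could be divided differently at different $y$. Lemma~\ref{lem:convex}(a) says that an even division is at least as likely.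

\begin{proof}[Proof of the upper bound in Proposition~\ref{prop:flat}]
Let
\[
A=\int Z(-T,0;0,y)\,dy,\qquad B=\int Z(1,y';T+1,0)\,dy',
\]
which are independent with the law of $U(T,0)$, and let $\mu_A,\mu_B$ be the normalized measures. By Chapman--Kolmogorov
$Z(-T,0;T+1,0)=AB\,G$ with $G=\iint Z(0,y;1,y')\,\mu_A(dy)\mu_B(dy')$. The time gap $1$ makes $G$ harmless: given the noise outside $[0,1]$, its mean is at most $\sup p_1\le1$, so $G\le2$ with conditional probability at least $\frac12$. With $\pi=P(U(T,0)\le e^{-T/24-sT^{1/3}})$ and $g=2T+1$, by \eqref{eq:law},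
\[
\tfrac12\pi^2\le P\big(Z(-T,0;T+1,0)\le2e^{-2T/24-2sT^{1/3}}\big)\le P\big(X_g\le-(2sT^{1/3}-1)g^{-1/3}\big).
\]
The threshold is $-r$ with $r=2^{2/3}s(1+o(1))$ as $s\to\infty$, uniformly in $T\ge s^{15}$, and $g\ge r^{12}$. By Lemma~\ref{lem:wedge}(a) the right side is at most $e^{-\frac23s^3(1-o(1))}$, so $\pi\le e^{-(\frac13-o(1))s^3}$.
\end{proof}

\begin{proof}[Proof of the lower bound in Proposition~\ref{prop:flat}]
Fix $\varepsilon\in(0,\frac1{10})$, let $T\ge s^{14}$ and let $s$ be large, depending on $\varepsilon$.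

\emph{Discretizing the midpoint.} Let $c$ be the constant of Lemma~\ref{lem:wedge}(b). Choose $\theta\in(0,1)$ with $c\varepsilon^3/(8\theta)\ge10$, and an integer $J$ such that $\eta:=4/J$ satisfies $\eta^2\le\varepsilon\theta$. Let $\ell=T^{2/3}\sqrt s$ and $I_j=[j\eta\ell,(j+1)\eta\ell)$, $-J\le j<J$; these intervals cover $[-4\ell,4\ell)$. Put
\[
a_j=\int_{I_j}Z(-T,0;0,y)\,dy,\qquad b_j=\int_{I_j}Z(\theta T,y';(1+\theta)T,0)\,dy',
\]
$\mathsf a_j=T^{-1/3}\log(e^{T/24}a_j)$ and $\mathsf b_j=T^{-1/3}\log(e^{T/24}b_j)$. The vectors $(\mathsf a_j)$ and $(\mathsf b_j)$ are independent and, by time reversal and shift, equal in law. Moreover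
\[
Z(-T,0;(1+\theta)T,0)\ge a_jb_jG_j,
\]
where $G_j$ is the average of $Z(0,y;\theta T,y')$ under the product of the normalized measures on $I_j\times I_j$.

\emph{Exceptional events.} For $y,y'\in I_j$, $\frac{(y-y')^2}{2\theta T}\le\frac{\eta^2}{2\theta}sT^{1/3}\le\frac\varepsilon2sT^{1/3}$. So Lemma~\ref{lem:glue} with $g=\theta T$, $d=\frac\varepsilon2sT^{1/3}$ and $\lambda=\frac\varepsilon2s\theta^{-1/3}$, with Lemma~\ref{lem:wedge}(b) and $T^{1/3}\ge s^{14/3}$, gives
\[
P\big(G_j<\tfrac12e^{-\theta T/24-\varepsilon sT^{1/3}}\big)\le2P\big(X_{\theta T}\le-\tfrac\varepsilon2s\theta^{-1/3}\big)\le Ce^{-10s^3}.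
\]
Next, $y^2/(2T)\le8sT^{1/3}$ on $I_j$ and $|I_j|\ge1$. Lemma~\ref{lem:glue} with $g=T$, the uniform measure on $I_j$ (paired with the point $0$), $d=8sT^{1/3}$ and $\lambda=(R-9)s$ shows that for a universal constant $R$ large enough
\[
P(\mathsf a_j\le-Rs)=P(\mathsf b_j\le-Rs)\le2P(X_T\le-(R-9)s)\le Ce^{-9s^3}.
\]

\emph{The main event.} Let $g=(2+\theta)T$ and $r=2s(2+\theta)^{-1/3}$, so that $r^3/6\le\frac23s^3$ and $g\ge r^{12}$. By \eqref{eq:law} and Lemma~\ref{lem:wedge}(a),
\[
P\big(Z(-T,0;(1+\theta)T,0)\le e^{-(2+\theta)T/24-2sT^{1/3}}\big)=P(X_g\le-r)\ge e^{-(\frac23+\varepsilon)s^3}.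
\]
The exceptional events have total probability at most $C_\varepsilon e^{-9s^3}$. So with probability at least $\frac12e^{-(\frac23+\varepsilon)s^3}$ we have, for all $j$, that $a_jb_j\le2e^{-2T/24-(2-\varepsilon)sT^{1/3}}$, hence
\[
\mathsf a_j+\mathsf b_j\le-(2-2\varepsilon)s,\qquad\mathsf a_j,\mathsf b_j>-Rs,\qquad\text{and so also}\quad\mathsf a_j\le Rs .
\]

\emph{Pigeonhole and convexity.} Let $m_j$ be the integer with $\mathsf a_j\in((m_j-1)\varepsilon s,m_j\varepsilon s]$. Then $\mathsf b_j\le-(2-3\varepsilon)s-m_j\varepsilon s$. There are at most $N=N(\varepsilon)$ possible vectors $m=(m_j)$, independently of $s$ and $T$. So for some deterministic $m$, with $\Phi(\mathbf v)=P(\mathsf a_j\le v_j\ \forall j)$,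
\[
\Phi\big((m_j\varepsilon s)_j\big)\,\Phi\big((-(2-3\varepsilon)s-m_j\varepsilon s)_j\big)\ge\tfrac1{2N}e^{-(\frac23+\varepsilon)s^3}.
\]
The average of the two arguments is the constant vector $-(1-\frac32\varepsilon)s$. As $\mathsf a_j$ is an increasing affine function of $\log a_j$, Lemma~\ref{lem:convex}(a) yields
\[
P\big(\mathsf a_j\le-(1-\tfrac32\varepsilon)s\ \ \forall j\big)\ge(2N)^{-1/2}e^{-(\frac13+\frac\varepsilon2)s^3}.
\]

\emph{The tails in space.} By \eqref{eq:m3} with $K=4\sqrt s$, and as $K^2/10\ge s$, the event $\int_{|y|\ge4\ell}Z(-T,0;0,y)\,dy\le e^{-T/24-sT^{1/3}}$ has probability at least $\frac12$ for $s$ large. By Lemma~\ref{lem:convex}(b) both events hold together with probability at least $\frac12(2N)^{-1/2}e^{-(\frac13+\frac\varepsilon2)s^3}\ge e^{-(\frac13+\varepsilon)s^3}$, and then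
\[
\int Z(-T,0;0,y)\,dy\le(2J+1)e^{-T/24-(1-\frac32\varepsilon)sT^{1/3}}\le e^{-T/24-(1-2\varepsilon)sT^{1/3}}.
\]
By time reversal $P(U(T,0)\le e^{-T/24-(1-2\varepsilon)sT^{1/3}})\ge e^{-(\frac13+\varepsilon)s^3}$. Put $s'=(1-2\varepsilon)s$; if $T\ge s'^{15}$ then $T\ge s^{14}$ for $s$ large. In terms of $s'$ the bound is $\exp(-(\frac13+\varepsilon)(1-2\varepsilon)^{-3}s'^3)$. Since $\varepsilon$ is arbitrary, the lower bound follows.
\end{proof}

\section{Persistence, restart and decorrelation}\label{sec:tools}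

\subsection{Deep points are deep for a stretch of time}\label{ss:persist}

To obtain strips as in Figure~\ref{fig:shear}, we need smallness near one physical position $X$ during a time interval proportional to $T$. This costs nothing to leading order: if $U$ were not small near $X$ at a slightly earlier time, it would be hard for it to become small at time $T$.

\begin{lemma}\label{lem:persist}
For $\varepsilon\in(0,\frac1{10})$ there are $\delta\in(0,\frac1{10})$ and $s_0$ such that for $s\ge s_0$, $T\ge s^{15}$ and $X\in\mathbb R$ the event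
\[
A(X)=\Big\{U(T,X)\le e^{-\frac T{24}-sT^{1/3}}\Big\}\cap\Big\{\int_X^{X+1}\!U(r,y)\,dy\le e^{-\frac r{24}-(1-\varepsilon)sT^{1/3}}\ \ \forall r\in\mathbb Z\cap[(1-\delta)T,(1-\tfrac\delta2)T]\Big\}
\]
has probability at least $e^{-(\frac13+\varepsilon)s^3}$.
\end{lemma}

\begin{proof}
Let $\kappa$ be the first integer $r$ in the range that violates the second condition, and $\mu$ the normalized restriction of $U(\kappa,\cdot)$ to $[X,X+1]$. Since $U(T,X)\ge\int_X^{X+1}U(\kappa,y)\,dy\cdot\int Z(\kappa,y;T,X)\,\mu(dy)$, the first condition then forces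
\begin{equation}\label{eq:persist}
\int Z(\kappa,y;T,X)\,\mu(dy)<e^{-(T-\kappa)/24-\varepsilon sT^{1/3}} .
\end{equation}
The event $\{\kappa=k\}$ and, on it, $\mu$ are determined by the noise on $[0,k]$, and the gap $g=T-k$ lies in $[\frac\delta2T,\delta T]$. Apply Lemma~\ref{lem:glue} with $d=1$ and $\lambda=\frac12\varepsilon sT^{1/3}g^{-1/3}\ge\frac12\varepsilon s\delta^{-1/3}$. As $1+\log2\le\frac12\varepsilon sT^{1/3}$, its threshold $\frac12e^{-g/24-1-\frac12\varepsilon sT^{1/3}}$ is at least the right side of \eqref{eq:persist}. So on $\{\kappa=k\}$ the conditional probability of \eqref{eq:persist} is at most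
\[
2P\big(X_g\le-\tfrac12\varepsilon s\delta^{-1/3}\big)\le C\big(e^{-c\varepsilon^3s^3/(8\delta)}+e^{-c(\delta T/2)^{1/3}}\big)\le Ce^{-2s^3}
\]
for $\delta=\delta(\varepsilon)$ small and $s\ge s_0$. Summing over the disjoint events $\{\kappa=k\}$, we see that the first condition holds and the second fails with probability at most $Ce^{-2s^3}$. Subtract this from the lower bound of Proposition~\ref{prop:flat} with $\varepsilon/2$ in place of $\varepsilon$.
\end{proof}

\subsection{Restarting from flat data}\label{ss:restart}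

To make events at very different times independent, we replace $U$ by $U_\sigma$, the flat solution restarted at a much earlier time $\sigma$. The next lemma says that $U(r,\cdot)\lesssim e^{-\sigma/24}U_\sigma(r,\cdot)$, up to factors that are harmless when $\sigma\ll T$.

\begin{lemma}\label{lem:restart}
Let $\sigma,T$ be large integers with $\log T\le\sigma^{1/10}$, and let $\mathcal X\subset[-T,T]$ be a deterministic set with at most $3T$ elements. Outside an event of probability at most $4/T$, for all integers $r\in[\sigma+1,\sigma+T]$ and all $X\in\mathcal X$, with $I=[X,X+1]$,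
\[
\int_IU(r,x)\,dx\le e^{T^{1/4}}\Big(e^{-\frac\sigma{24}+10\sigma^{1/3}\log T}\int_IU_\sigma(r,x)\,dx+e^{-T/2}\Big).
\]
\end{lemma}

\begin{proof}
Let $f=U(\sigma-1,\cdot)$. Averaging over the noise on $[\sigma-1,\sigma]$ replaces $U(\sigma,\cdot)$ by the smoother function $p_1*f$: given the noise outside $[\sigma-1,\sigma]$, $\int_IU(r,x)\,dx$ has mean
\[
\int(p_1*f)(y')\int_IZ(\sigma,y';r,x)\,dx\,dy'.
\]
Since $Ef\equiv1$, the part $|y'|>3T$ has expectation at most $P(|N(0,T)|>2T-1)\le e^{-T}$. The part $|y'|\le3T$ is at most $\sup_{|y'|\le3T}(p_1*f)(y')\int_IU_\sigma(r,x)\,dx$. Now apply Markov's inequality for each of the at most $3T^2$ pairs $(r,X)$. Conditionally, $\int_IU(r,x)\,dx$ exceeds $e^{T^{1/4}}$ times its conditional mean with probability at most $e^{-T^{1/4}}$, and the part $|y'|>3T$ exceeds $e^{-T/2}$ with probability at most $e^{-T/2}$. In total this costs $3T^2(e^{-T^{1/4}}+e^{-T/2})\le\frac1T$.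

It remains to bound the supremum. If $|y'-l|\le1$, then $(l-y)^2\le2(y'-y)^2+2$ and so $p_1(y'-y)\le\sqrt2\,e^{1/2}p_2(l-y)\le3p_2(l-y)$. Hence the supremum is at most $3\max(p_2*f)(l)$ over integers $|l|\le3T+1$. Split $(p_2*f)(l)$ according to $|y-l|>\sigma^{2/3}$ (far) or $\le\sigma^{2/3}$ (near). The far part has mean at most $2e^{-\sigma^{4/3}/4}$, so all far parts are at most $e^{-\sigma}$ outside probability $CTe^{\sigma-\sigma^{4/3}/4}\le\frac1{2T}$. For the near part, let $\mu\propto p_2(l-y)f(y)\,dy$ on $|y-l|\le\sigma^{2/3}$. As $p_2\le1$, $U(2\sigma,l)\ge(\text{near part})\int Z(\sigma-1,y;2\sigma,l)\,\mu(dy)$, and by Lemma~\ref{lem:glue} ($g=\sigma+1$, $d=\frac12\sigma^{1/3}$, $\lambda=C_0$) the integral is at least $e^{-\sigma/24-C\sigma^{1/3}}$ with conditional probability at least $\frac78$. Therefore, by \eqref{eq:m2} at time $2\sigma$ and since $\frac12\cdot2^{-1/3}>\frac13$, for $\lambda\ge0$,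
\[
P\big(\text{near part}\ge e^{-\frac\sigma{24}+\lambda\sigma^{1/3}}\big)\le2P\big(e^{2\sigma/24}U(2\sigma,l)\ge e^{(\lambda-C)\sigma^{1/3}}\big)\le Ce^{-\lambda/3}.
\]
Take $\lambda=9\log T$ and sum over at most $7T+3$ values of $l$: this costs $CT^{-2}\le\frac1T$. Off these events the supremum is at most $3(e^{-\sigma}+e^{-\sigma/24+9\sigma^{1/3}\log T})\le e^{-\sigma/24+10\sigma^{1/3}\log T}$.
\end{proof}

\subsection{Localization of paths}

For two far apart points $X_1,X_2$ we want $U(T,X_1)$ and $U(T,X_2)$ to be almost independent, even on events where both are very small. To this end we discard the contribution of paths that leave a window of width $\zeta T^{2/3}$. The mean of this contribution is useless as a bound: it is of the order of $e^{-\zeta^2T^{1/3}/2}$, the probability that Brownian motion leaves the window, and this is much larger than the typical size $e^{-T/24}$ of $U$. We need bounds that hold with high probability, at all integer times. A union bound over the $T$ times is not affordable: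 the bounds below fail with probability $e^{-cj^2}$, while $T$ will be doubly exponential in the scale parameter $n$. Stopping at the first (or last) bad time avoids it.

\begin{lemma}[Exit]\label{lem:exit}
Let $T$ be an integer larger than a suitable universal constant, $4\le\zeta\le T^{1/4}$, $H=\zeta T^{2/3}$, $M=\int Z(0,0;T,y)\,dy$, and let $M^{\mathrm{tr}}$ be the integral
\[
\int\prod_{k=0}^{T-1}Z(k,y_k;k+1,y_{k+1})\,dy_1\cdots dy_T\qquad(y_0=0)
\]
restricted to $|y_k|\le H$, $1\le k\le T$. Then $P\big(M-M^{\mathrm{tr}}\ge e^{-T/24-\zeta^2T^{1/3}/100}\big)\le Ce^{-c\zeta^2}+Ce^{-T^{1/5}}$.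
\end{lemma}

\begin{proof}
\emph{Decomposition.} Let $W_k(y)=\int Z(k,y;T,z)\,dz$ for $k<T$, $W_T=1$, and let $v_k(y)\le Z(0,0;k,y)$ be the density of paths at $y_k=y$ with $|y_i|\le H$ for $1\le i<k$. Splitting by the first $k$ with $|y_k|>H$,
\[
M-M^{\mathrm{tr}}=\sum_{k=1}^T\Theta_k,\qquad\Theta_k=\int_{|y|>H}v_kW_k\,dy .
\]
For $k<T$ we again average over one unit of noise to gain regularity: given the noise on $[0,k]$ and $[k+1,T]$,
\[
E[\Theta_k\mid\cdot]=\int_{|y|>H}v_k\,(p_1*W_{k+1})\,dy=\Theta'_k+\Theta''_k,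
\]
where we split $p_1=q+(p_1-q)$ with $q=p_11_{\{|\cdot|\le T^{2/3}\}}$. By Markov's inequality, $\Theta_k\le e^{T^{1/4}}(\Theta'_k+\Theta''_k)$ for all $k<T$ outside probability $Te^{-T^{1/4}}$. Since $E\Theta''_k\le P(|N(0,1)|>T^{2/3})\le2e^{-T^{4/3}/2}$, all $\Theta_k''\le e^{-T}$ outside probability $2Te^{T-T^{4/3}/2}$.

Let $I_j=[jT^{2/3},(j+1)T^{2/3}]$, $w_j=(j+\frac12)T^{2/3}$, and
\[
m_{k,j}=\int_{I_j}Z(0,0;k,y)\,dy,\qquad s_{k,j}=\sup_{I_j}q*W_k .
\]
The set $\{|y|>H\}$ is covered by the $I_j$ with $|j|\ge\zeta-1\ge3$. So $\Theta'_k\le\sum_{|j|\ge\zeta-1}m_{k,j}s_{k+1,j}$ for $k<T$ and $\Theta_T\le\sum_{|j|\ge\zeta-1}m_{T,j}$.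

\emph{Claim 1: for $|j|\ge3$,} $P\big(\exists k\in[1,T]:e^{k/24}m_{k,j}\ge e^{-j^2T^{1/3}/20}\big)\le Ce^{-cj^2}$. Let $\kappa$ be the first such $k$ and $\mu$ the normalized restriction of $Z(0,0;\kappa,\cdot)$ to $I_j$. Then
\[
\int_{|z-w_j|\le(2T)^{2/3}}Z(0,0;2T,z)\,dz\ge m_{\kappa,j}\int\mu(dy)\int_{|z-y|\le1}Z(\kappa,y;2T,z)\,dz .
\]
The event $\{\kappa=k\}$ is determined by the noise on $[0,k]$. On it, Lemma~\ref{lem:glue} with the measure $\mu(dy)\otimes\frac12dz$ on $\{|z-y|\le1\}$, $g=2T-k\in[T,2T]$, $d=1$ and $\lambda=C_0$ shows that the double integral is at least $e^{-(2T-k)/24-CT^{1/3}}$ with conditional probability at least $\frac12$. So the probability in the claim is at most twice that of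
\[
e^{2T/24}\int_{|z-w_j|\le(2T)^{2/3}}Z(0,0;2T,z)\,dz\ge e^{-(j^2/20+C)T^{1/3}}.
\]
Apply \eqref{eq:m1} at time $2T$. The parabolic term there, multiplied by $(2T)^{1/3}$, is $\frac{w_j^2}{8T}=\frac{(j+1/2)^2}8T^{1/3}$, and $|j+\frac12|\ge\frac56|j|$ for $|j|\ge3$, so $\frac{(j+1/2)^2}8-\frac{j^2}{20}\ge\frac{j^2}{50}$. The claim follows.

\emph{Claim 2: for $|j|\ge3$,} $P\big(\exists k\in[1,T]:e^{(T-k)/24}s_{k,j}\ge e^{j^2T^{1/3}/40}\big)\le Ce^{-cj^2}$. Let $\kappa$ be the largest such $k$; $\{\kappa=k\}$ is determined by the noise on $[k,T]$. The function $q*W_\kappa$ is continuous, so there is a first point $y^*$, in a fixed enumeration of a countable dense subset of $I_j$, with $(q*W_\kappa)(y^*)\ge\frac12s_{\kappa,j}$, and it is measurable with respect to the noise on $[\kappa,T]$. Let $\mu(dy')\propto q(y^*-y')W_\kappa(y')\,dy'$, which lives on $|y'-w_j|\le\frac32T^{2/3}$. As $q\le1$,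
\[
\int Z(-T,w_j;T,z)\,dz=\int Z(-T,w_j;\kappa,y')W_\kappa(y')\,dy'\ge\tfrac12s_{\kappa,j}\int Z(-T,w_j;\kappa,y')\,\mu(dy').
\]
By Lemma~\ref{lem:glue} with $g=T+\kappa\in[T,2T]$, $d=\frac98T^{1/3}$ and $\lambda=C_0$, the last integral is at least $\frac12e^{-(T+\kappa)/24-CT^{1/3}}$ with conditional probability at least $\frac12$. So the probability in the claim is at most
\[
2P\Big(e^{2T/24}\int Z(-T,w_j;T,z)\,dz\ge e^{(j^2/40-C)T^{1/3}}\Big)\le Ce^{-cj^2}
\]
by shift invariance and \eqref{eq:m2}.

\emph{Conclusion.} The exceptional events have total probability at most $\sum_{|j|\ge\zeta-1}Ce^{-cj^2}+Ce^{-T^{1/5}}\le Ce^{-c\zeta^2}+Ce^{-T^{1/5}}$. Off them, as $(\zeta-1)^2\ge\frac9{16}\zeta^2$, for $k<T$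
\[
\Theta_k'\le e^{1-T/24}\sum_{|j|\ge\zeta-1}e^{-j^2T^{1/3}(\frac1{20}-\frac1{40})}\le Ce^{-T/24-\zeta^2T^{1/3}/80},
\]
and $\Theta_T$ obeys the same bound. Hence
$M-M^{\mathrm{tr}}\le CTe^{T^{1/4}}\big(e^{-T/24-\zeta^2T^{1/3}/80}+e^{-T}\big)<e^{-T/24-\zeta^2T^{1/3}/100}$,
because $\zeta^2T^{1/3}(\frac1{80}-\frac1{100})\ge\frac1{25}T^{1/3}$ and $\zeta^2T^{1/3}\le T^{5/6}$.
\end{proof}

\subsection{Pairs of points}\label{ss:pairs}

\begin{lemma}[Pairs]\label{lem:pairs}
Let $T$ be a large integer, $s\ge1$, $4\le\zeta\le T^{1/4}$, $\zeta^2/100\ge s+1$, $H=\zeta T^{2/3}$ and $\Lambda=e^{-T/24-sT^{1/3}}$. If $|X_1-X_2|\ge5H$, then with $\varpi=Ce^{-c\zeta^2}+Ce^{-T^{1/5}}$,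
\[
P\big(U(T,X_1)\le\Lambda,\ U(T,X_2)\le\Lambda\big)\le\big(P(U(T,0)\le2\Lambda)+\varpi\big)^2+2e^{-T}.
\]
\end{lemma}

\begin{proof}
Let $M_i=U(T,X_i)=\int\prod_{k=0}^{T-1}Z(k,y_k;k+1,y_{k+1})\,dy_0\cdots dy_{T-1}$ with $y_T=X_i$, and let $M^{\mathrm{tr}}_i\le M_i$ be its restriction to $|y_k-X_i|\le H$, $0\le k\le T-1$. By time reversal and shift, Lemma~\ref{lem:exit} applies to $M_i-M_i^{\mathrm{tr}}$. The truncated integral still depends on noise outside the window, since between integer times the paths are free. We therefore condition. Let $W_i=[X_i-2H,X_i+2H]$; these are disjoint. Let $M_i^W=E[M_i^{\mathrm{tr}}\mid\xi|_{[0,T]\times W_i}]$. Then $M_1^W,M_2^W$ are independent.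

\emph{Claim:} $E|M_i^{\mathrm{tr}}-M_i^W|\le e^{-3T}$. Write $Z^W=E[Z\mid\xi|_{W_i}]\ge0$ for the one-step propagators. The time slabs are independent, so $M_i^W$ is given by the formula for $M_i^{\mathrm{tr}}$ with $Z^W$ in place of $Z$. Telescope the difference of the two products: the $k$-th term has $Z^W$ in the slabs before $k$, $Z-Z^W$ in slab $k$, and $Z$ after it. In the expectation of its absolute value the slabs factorize, and $EZ=EZ^W=p_1$. Bound the factor of slab $k$ by its supremum. Integrating $y_0,\dots,y_{k-1}$ and $y_{k+1},\dots,y_{T-1}$ over heat kernels gives factors at most $1$, and $y_k$ ranges over an interval of length $2H$. Hence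
\[
E|M_i^{\mathrm{tr}}-M_i^W|\le2HT\,\sup E|Z(0,y;1,y')-Z^W(0,y;1,y')|,
\]
the supremum over $|y-X_i|,|y'-X_i|\le H$.

Conditioning on $\xi|_{W_i}$ multiplies the $n$-th chaos kernel by $1\{x_1,\dots,x_n\in W_i\}$. So the difference $Z-Z^W$ has the kernels of $Z$ multiplied by the indicator that some $x_{i'}\notin W_i$, $n\ge1$, and its second moment is the sum over $n\ge1$ of the integrals of the squared kernels. As $p_r(x)^2=(4\pi r)^{-1/2}p_{r/2}(x)$, with $r_i=t_{i+1}-t_i$ the integral over $x_1,\dots,x_n$ is $\prod_{i=0}^n(4\pi r_i)^{-1/2}$ times the density at $y'$ of a Brownian path of total variance $\frac12$ started at $y$, on the event that one of $n$ intermediate positions is outside $W_i$. This density is at most $\mathfrak q$, the density at $y'$ on the event that the path exits $W_i$. With the Dirichlet integral $\int_{r_0+\dots+r_n=1}\prod_ir_i^{-1/2}=\Gamma(\frac12)^{n+1}/\Gamma(\frac{n+1}2)$, the second moment is at most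
\[
\mathfrak q\sum_{n\ge1}(4\pi)^{-\frac{n+1}2}\frac{\Gamma(\frac12)^{n+1}}{\Gamma(\frac{n+1}2)}=\mathfrak q\sum_{n\ge1}\frac{2^{-(n+1)}}{\Gamma(\frac{n+1}2)}\le C\mathfrak q .
\]
The reflection of $y'$ in either endpoint of $W_i$ has distance at least $2H$ from $y$, so by the reflection principle $\mathfrak q\le2p_{1/2}(2H)\le2e^{-4H^2}$. By the Cauchy--Schwarz inequality $E|M_i^{\mathrm{tr}}-M_i^W|\le CHTe^{-2H^2}\le e^{-3T}$, as $H\ge4T^{2/3}$.

\emph{Conclusion.} As $M_i^{\mathrm{tr}}\le M_i$, $\{M_i\le\Lambda\}\subset\{M_i^W\le\Lambda+e^{-2T}\}\cup\{|M_i^{\mathrm{tr}}-M_i^W|>e^{-2T}\}$, and the last event has probability at most $e^{-T}$. By independence, the probability in the lemma is at most $\prod_iP(M_i^W\le\Lambda+e^{-2T})+2e^{-T}$. Since $s\le\zeta^2/100\le T^{1/2}/100$, we have $2e^{-2T}\le\frac12\Lambda$. Therefore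
\begin{align*}
P(M_i^W\le\Lambda+e^{-2T})&\le e^{-T}+P\big(M_i^{\mathrm{tr}}\le\tfrac32\Lambda\big)\\
&\le e^{-T}+P\big(M_i-M_i^{\mathrm{tr}}\ge\tfrac14\Lambda\big)+P(M_i\le2\Lambda)\le P(U(T,0)\le2\Lambda)+\varpi .
\end{align*}
Here Lemma~\ref{lem:exit} was used with $\frac14\Lambda\ge e^{-T/24-\zeta^2T^{1/3}/100}$, which holds because $\zeta^2/100\ge s+1$, and $e^{-T}$ was absorbed into $\varpi$.
\end{proof}

\section{Lower bounds on the dimension}\label{sec:lower}

\subsection{The dimension is at least one}\label{ss:one}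

At one fixed time $t_1$, the threshold is reached with positive probability. Since $U(e^{t_1},\cdot)$ is ergodic in space, it is then reached at a positive fraction of the points of a line.

Let $\alpha\ge0$. Choose $s_1$ large and then $t_1>1$ large, and put $T_1=e^{t_1}$. Proposition~\ref{prop:flat} with $s=\alpha(\log t_1)^{1/3}+s_1$ gives
\[
P\big(z_+U(T_1,0)\le e^{-T_1/24-\alpha(T_1\log t_1)^{1/3}}\big)>0 ,
\]
since $T_1\ge s^{15}$ and $s_1T_1^{1/3}\ge\log z_+$ for $t_1$ large. Let $h=e^{2t_1/3}$ (for $E_\alpha$) or $h=e^{2\lfloor t_1\rfloor/3}$ (for $\tilde E_\alpha$), and let $F_l$ be the event that $z_+U(T_1,hx)\le e^{-T_1/24-\alpha(T_1\log t_1)^{1/3}}$ for some $x\in[l,l+1)$. Then $P(F_0)>0$, and $F_l$ is $F_0$ translated by the $l$-th power of the spatial shift of the white noise by $h\ne0$, which is measure preserving and mixing, hence ergodic. By Birkhoff's theorem and \eqref{eq:sandwich}, there is $c'>0$ such that almost surely for large $n$ at least $c'e^n$ of the unit squares $[\lfloor t_1\rfloor,\lfloor t_1\rfloor+1)\times[l,l+1)$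 with $[l,l+1)\subset(e^{n-1},e^n)$ contain a point of $E_\alpha$ (resp.\ $\tilde E_\alpha$) with $t=t_1$. These points lie in $S_n$. A square of side $\ell\ge1$ meets at most $3\ell$ of these unit squares, so every cover has $\sum\lambda_i\ge c'/3$. By Lemma~\ref{lem:cover}(ii), $\operatorname{Dim}_{\mathbb H}(E_\alpha)\ge1$ and $\operatorname{Dim}_{\mathbb H}(\tilde E_\alpha)\ge1$ almost surely.

\subsection{Rows}\label{ss:rows}

We now set up the construction common to both sets: a family of independent rows, and in each row a family of events $A(X)$ from Lemma~\ref{lem:persist} at well separated points $X$. ``For $n$ large'' means for $n$ larger than a constant that depends on $\alpha$, on the parameter $\varepsilon$ below and on $z_+$.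

Let $\alpha>0$, $\varepsilon\in(0,\frac1{10})$, $\delta=\delta(\varepsilon)$ from Lemma~\ref{lem:persist}, and for $n\ge1$
\[
s=\frac{\alpha n^{1/3}}{1-2\varepsilon},\qquad\zeta=e^{\varepsilon n},\qquad\varepsilon_1=16\varepsilon(1+u).
\]
The \emph{rows} of generation $n$ are the integers $b=\lceil\frac12e^n\rceil+4n^2i\le e^n-1$, $i\ge0$. They stand for the time intervals $[b,b+1)$ in the $t$-coordinate; the gaps of length $4n^2$ leave room for restarting. For a row put
\[
\sigma=\lceil e^{b-n^2}\rceil,\qquad T=\lfloor e^{b+1}\rfloor-\sigma .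
\]
The time slabs $[\sigma,\sigma+T]\subset[e^{b-n^2},e^{b+1}]$ of different rows of one generation are disjoint. Let $A^{(b)}(X)$ be the event of Lemma~\ref{lem:persist} for the restarted solution $U_\sigma(\sigma+\cdot,\cdot)$, which has the law of $U$. Events of different rows are independent.

For $n$ large, uniformly over the rows, $T\ge e^b\ge e^{e^n/2}$ and $\sigma\ge e^{e^n/2-n^2}$, while $s\le C_\alpha n^{1/3}$, $\zeta=e^{\varepsilon n}$ and $\log T\le e^n+1$. So all size conditions of Section~\ref{sec:tools} hold: $s\ge s_0$, $T\ge s^{15}$, $4\le\zeta\le T^{1/4}$, $\zeta^2/100\ge s+1$, $\log T\le\sigma^{1/10}$. Moreover $\varpi+e^{-T}\le e^{-e^{\varepsilon n}}$ for the $\varpi$ of Lemma~\ref{lem:pairs}.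

\begin{lemma}\label{lem:prob}
For $n$ large and every row $b$, the probability $p:=P(A^{(b)}(X))$ (which does not depend on $X$) satisfies $p\ge e^{-n(u+\varepsilon_1)}$. If $X_1,\dots,X_L$ have mutual distances at least $5\zeta T^{2/3}$ and $5Le^{-2n(u-\varepsilon_1)}\le p$, then at least one of the events $A^{(b)}(X_j)$ occurs with probability at least $\frac12Lp$.
\end{lemma}

\begin{proof}
Since $\alpha^3=3u$, $(\frac13+\varepsilon)s^3=nu\frac{1+3\varepsilon}{(1-2\varepsilon)^3}\le nu(1+16\varepsilon)$: the quotient is convex in $\varepsilon$, equals $1$ at $0$ and is less than $2.6$ at $\frac1{10}$. With Lemma~\ref{lem:persist} this gives the bound on $p$. For the pair probabilities let $\Lambda=e^{-T/24-sT^{1/3}}$ and write $2\Lambda=e^{-T/24-s'T^{1/3}}$ with $s'=s-T^{-1/3}\log2$. Since $s^3\ge3un$, $(\frac13-\varepsilon)s'^3\ge nu(1-3\varepsilon)-1\ge n(u-\varepsilon_1)$ for $n$ large. By Lemma~\ref{lem:pairs} and Proposition~\ref{prop:flat}, for $i\ne j$,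
\[
P(A^{(b)}(X_i)\cap A^{(b)}(X_j))\le\big(e^{-n(u-\varepsilon_1)}+e^{-e^{\varepsilon n}}\big)^2+2e^{-T}\le5e^{-2n(u-\varepsilon_1)} .
\]
By Bonferroni's inequality the probability of the union is at least $Lp-\frac{L^2}2\cdot5e^{-2n(u-\varepsilon_1)}\ge\frac12Lp$.
\end{proof}

The next lemma translates $A^{(b)}(X)$, an event for the restarted flat solution, into points of $E_\alpha$ and $\tilde E_\alpha$.

\begin{lemma}\label{lem:conseq}
For each $n$ and each row $b$ of generation $n$ let $\mathcal X_b$ be a deterministic set with at most $e^{2n}$ elements, contained in $[-e^{2n}T^{2/3},e^{2n}T^{2/3}]$. Almost surely, for all large $n$, all rows $b$ of generation $n$ and all $X\in\mathcal X_b$ for which $A^{(b)}(X)$ occurs: for every integer $r'\in[(1-\delta)T,(1-\frac\delta2)T]$ the number $r=\sigma+r'$ satisfies $e^b<r\le T<e^{b+1}$, and there is $y\in[X,X+1]$ with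
\begin{equation}\label{eq:points}
(\log r,\ y\,r^{-2/3})\in E_\alpha,\qquad(\log r,\ y\,e^{-2b/3})\in\tilde E_\alpha .
\end{equation}
\end{lemma}

\begin{proof}
As $e^{2n}\le T$ and $e^{2n}T^{2/3}\le T$ for $n$ large, Lemma~\ref{lem:restart} applies to $\mathcal X_b$. It fails in some row of generation $n$ with probability at most $\sum_b4/T\le4e^ne^{-e^n/2}$, which is summable; so almost surely it holds in all rows for all large $n$. Since $\sigma\le2e^{b-n^2}$ and $T\ge e^b$, we have $(\sigma/T)^{1/3}\le2e^{-n^2/3}$ and so $10\sigma^{1/3}\log T+T^{1/4}\le2e^{-n^2/4}T^{1/3}$ for $n$ large. Also $\sigma\le\frac\delta2T$, hence $r\le T$, and $r\ge(1-\delta)T>e^b$ for $n$ large, because $T\sim e^{b+1}$ and $\frac9{10}e>1$. If $A^{(b)}(X)$ occurs, then $\int_X^{X+1}U_\sigma(r,y)\,dy\le e^{-r'/24-(1-\varepsilon)sT^{1/3}}$, and with \eqref{eq:sandwich} and Lemma~\ref{lem:restart}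
\[
\int_X^{X+1}\mathcal Z(r,y)\,dy\le z_+\Big(e^{-\frac r{24}-(1-\varepsilon)sT^{1/3}+2e^{-n^2/4}T^{1/3}}+e^{-\frac T2+T^{1/4}}\Big)\le e^{-\frac r{24}-(1-2\varepsilon)sT^{1/3}} .
\]
So some $y\in[X,X+1]$ has $\mathcal Z(r,y)\le e^{-r/24-(1-2\varepsilon)sT^{1/3}}=e^{-r/24-\alpha n^{1/3}T^{1/3}}$. Put $t=\log r\in(b,b+1)$. As $t\le e^n$, we have $\log t\le n$, and $r\le T$; so the bound is at most $e^{-r/24-\alpha(r\log t)^{1/3}}$. Since $e^t=r$ and $\lfloor t\rfloor=b$, this is \eqref{eq:points}.
\end{proof}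

\subsection{The sheared set: $1<u<2$}\label{ss:sheared}

Let $1<u<2$ and let $\varepsilon$ be small. As in the toy model, only few rows contain a deep point, but one deep point fills a whole piece of its row. In row $b$ let $\mathcal X_b$ consist of the points $X_j=\xi_jT^{2/3}$ with $\xi_j\in[0.6e^n,0.6e^n(1+\frac\delta{100})]$ spaced by $5e^{\varepsilon n}$. Their number $L$ satisfies $e^{n(1-2\varepsilon)}\le L\le e^n$ for $n$ large. By Lemma~\ref{lem:conseq} we may assume \eqref{eq:points} in all rows.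

\emph{One deep point fills a whole piece of the row.} Suppose $A^{(b)}(X_j)$ occurs, and follow the points $x=y\,r^{-2/3}$ of \eqref{eq:points} as $r'$ runs through its range. Consecutive values of $x$ differ by less than $\frac12$ for $n$ large: one step of $r$ changes $X_jr^{-2/3}$ by at most $2e^n/r$, and $y-X_j\in[0,1]$ contributes at most $r^{-2/3}$. At the beginning, $r/T\le1-\delta+(\sigma+1)/T$. Since $(1-\delta)^{-2/3}\ge1+\frac23\delta$ and $\sigma/T\to0$, there $x\ge0.6e^n(1+0.6\delta)$ for $n$ large. At the end, $r/T\ge1-\frac\delta2$. For $\delta\le\frac1{10}$, by convexity and $0.95^{-2/3}<1.035$, $(1-\frac\delta2)^{-2/3}\le1+0.35\delta$; and $(1+\frac\delta{100})(1+0.35\delta)\le1+0.4\delta$. So $x\le0.6e^n(1+0.45\delta)$ there, for $n$ large. Consequently $E_\alpha$ meets \emph{every} unit square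
\[
[b,b+1)\times[l,l+1)\quad\text{with}\quad[l,l+1)\subset J_n:=[0.6e^n(1+0.45\delta),\,0.6e^n(1+0.6\delta)] .
\]
This is the slanted strip of Figure~\ref{fig:shear}. Call row $b$ \emph{good} if some $A^{(b)}(X_j)$ occurs.

\emph{Good rows are frequent.} By Lemma~\ref{lem:prob}, $5Le^{-2n(u-\varepsilon_1)}/p\le5e^{n(1-u+3\varepsilon_1)}\to0$ for $\varepsilon$ small (here $u>1$ is used), and so
\[
P(b\text{ good})\ge\tfrac12Lp\ge e^{n(1-u-\varepsilon_2)},\qquad\varepsilon_2=2\varepsilon+2\varepsilon_1 .
\]
Let $v=2-u-3\varepsilon_2\in(0,1)$; this is where $u<2$ is needed. Split $[\lceil\frac12e^n\rceil,e^n-1]$ into $N_1=\lfloor e^{nv}\rfloor$ intervals of equal length $D\ge e^n/(4N_1)$; each contains at least $D/(5n^2)$ rows. By independence of the rows and $D\ge\frac14e^{n(1-v)}$, some interval has no good row with probability at most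
\[
N_1\exp\Big(-e^{n(1-u-\varepsilon_2)}\frac D{5n^2}\Big)\le e^n\exp\big(-e^{\varepsilon_2n}\big)
\]
for $n$ large, because $(1-u-\varepsilon_2)+(1-v)=2\varepsilon_2$. This is summable. So almost surely, for all large $n$, each of the $N_1$ intervals contains a good row; pick one in each.

\emph{Counting.} Let squares of sides $\ell_i=\lambda_ie^n$, $\lambda_i\le1$, cover $E_\alpha\cap S_n$. The hit unit squares found above lie in $S_n$, since $e^{n-1}<\frac12e^n$, and there are at least $c\,\delta e^nN_1$ of them. A square of side $\ell\ge1$ meets at most $\frac{\ell+1}D+2\le2(\frac\ell D+1)$ of the picked rows, and in each at most $3\ell$ unit squares. Hence $\sum_i6\ell_i(\frac{\ell_i}D+1)\ge c\,\delta e^nN_1$. Divide by $6e^nN_1$ and use $DN_1\ge e^n/4$: with another $c$,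
\[
\sum_i\lambda_i\Big(4\lambda_i+\frac1{N_1}\Big)\ge c\,\delta .
\]
Since $\frac1{N_1}\le2e^{-nv}\le2\lambda_i^v$ and $\lambda_i\le1$, we get $6\sum_i\lambda_i^{1+v}\ge c\,\delta$. By Lemma~\ref{lem:cover}(ii), $\operatorname{Dim}_{\mathbb H}(E_\alpha)\ge1+v=3-u-3\varepsilon_2$. Letting $\varepsilon\to0$ along a sequence,
\begin{equation}\label{eq:lower1}
\operatorname{Dim}_{\mathbb H}(E_\alpha)\ge3-u\quad\text{a.s.}\qquad(1<u<2).
\end{equation}

\emph{The range $0\le u\le1$, and the disproof.} Since $E_\alpha\supset E_{\alpha'}$ for $\alpha'>\alpha$, \eqref{eq:lower1} for a sequence $u'=\alpha'^3/3\downarrow1$ gives $\operatorname{Dim}_{\mathbb H}(E_\alpha)\ge2$ almost surely whenever $\alpha^3\le3$. With Lemma~\ref{lem:cover}(i), the dimension is $2$. This proves Corollary~\ref{cor:disproof}.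

\subsection{The frozen set: $0<u<1$}\label{ss:frozen}

Without shear a deep point contributes only $O(1)$ unit squares, and we look for the smallest blocks all of which are hit. Let $\varkappa>0$ be small with $u+\varkappa<1$, and then $\varepsilon$ so small that $\varkappa>2(\varepsilon_1+2\varepsilon)$ and $\frac\varkappa2+3\varepsilon_1<\frac u2$. Partition $[\frac12e^n,e^n]^2$ into blocks of side $D=\lfloor e^{n(u+\varkappa)/2}\rfloor$. For $n$ large there are at least $e^{2n}/(16D^2)$ full blocks in $\{t\le e^n-1\}$, and the time range of each contains $[b,b+1)$ for at least $D/(5n^2)$ rows $b$.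

In each such row take points $X_j$ such that $x_j=X_je^{-2b/3}$ lies in the space range of the block, at distance at least $1$ from its boundary, with the $x_j$ spaced by $10e^{\varepsilon n}$. Since $T^{2/3}\le e^{2(b+1)/3}$ and $5e^{2/3}<10$, we have $|X_i-X_j|\ge5\zeta T^{2/3}$. The number $L_D$ of points per block and row satisfies $e^{-2\varepsilon n}D\le L_D\le D$ for $n$ large. Over all blocks there are at most $e^{2n}$ points per row, all with $|X_j|\le e^ne^{2b/3}\le e^{2n}T^{2/3}$, so Lemma~\ref{lem:conseq} applies: if some $A^{(b)}(X_j)$ occurs, \eqref{eq:points} gives a point of $\tilde E_\alpha$ in the block.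

By Lemma~\ref{lem:prob} and the choice of $\varepsilon$, $5L_De^{-2n(u-\varepsilon_1)}/p\le5e^{n(\frac{u+\varkappa}2-u+3\varepsilon_1)}\to0$, so for a given block and row some $A^{(b)}(X_j)$ occurs with probability at least $\frac12L_Dp$. By independence of rows, this happens in no row of the block with probability at most
\[
\exp\Big(-\frac{L_Dp\,D}{10n^2}\Big)\le\exp\Big(-\frac{e^{n(\varkappa-\varepsilon_1-2\varepsilon)}}{40n^2}\Big)\le\exp\big(-e^{n(\varkappa-\varepsilon_1-2\varepsilon)/2}\big)
\]
for $n$ large, where $D^2\ge\frac14e^{n(u+\varkappa)}$ was used. There are at most $e^{2n}$ blocks, so by Borel--Cantelli almost surely for all large $n$ all these blocks meet $\tilde E_\alpha$.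

A square of side $\ell$ meets at most $(\frac\ell D+2)^2\le2\frac{\ell^2}{D^2}+8$ blocks. So for any cover with all $\lambda_i\le1$, $\sum_i(2\lambda_i^2+8D^2e^{-2n})\ge\frac1{16}$. Put $\rho=2-u-\varkappa$. Since $D^2e^{-2n}\le e^{-n\rho}\le\lambda_i^\rho$ and $\lambda_i^2\le\lambda_i^\rho$, we get $10\sum_i\lambda_i^\rho\ge\frac1{16}$, hence $\operatorname{Dim}_{\mathbb H}(\tilde E_\alpha)\ge2-u-\varkappa$. Let $\varkappa\to0$ along a sequence:
\begin{equation}\label{eq:lower2}
\operatorname{Dim}_{\mathbb H}(\tilde E_\alpha)\ge2-u\quad\text{a.s.}\qquad(0\le u<1),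
\end{equation}
where $u=0$ follows from $u>0$ by monotonicity in $\alpha$.

\section{Upper bounds on the dimension}\label{sec:upper}

\subsection{Infimum over unit boxes}

For the upper bounds we need to bound the probability that $U$ is small \emph{somewhere} in the image of a unit square. We control the infimum first over unit boxes in space-time, and then over mesoscopic boxes.

\begin{lemma}\label{lem:unit}
Let $\mu$ be a random probability measure on $[0,1]$ independent of the noise on $[0,2]$. Then, for $v\ge0$,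
\[
P\Big(\inf_{(t,x)\in[1,2]\times[0,1]}\int Z(0,y;t,x)\,\mu(dy)\le e^{-v}\Big)\le Ce^{-v}.
\]
\end{lemma}

\begin{proof}
For $v<1$ the claim is trivial; let $v\ge1$.

\emph{Small values at one point.} Let $g\in[1,2]$ and $\chi=(g/2)^{1/3}\le1$. By \eqref{eq:laplace} with parameter $e^v$,
\[
P\big(e^{g/24}Z(0,0;g,0)\le e^{-v}\big)\le e\,E\prod_k\big(1+e^{v+\chi a_k}\big)^{-1}\le e\,Ee^{-Nv/2},\qquad N=\#\{k:a_k\ge-v/2\},
\]
since $v+\chi a_k\ge v/2$ for such $k$. As $N$ is a sum of independent Bernoulli variables, $Ee^{-Nv/2}\le e^{-(1-e^{-v/2})EN}\le e^{-cv^{3/2}}$ by (I3). By \eqref{eq:law}, where the parabola is at most $\frac12$, for every $a>0$,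
\[
P(Z(0,y;q)\le e^{-v})\le C_ae^{-av}\qquad\text{uniformly in }y\in[0,1],\ q\in[1,2]\times[0,1].
\]

\emph{From points to the box.} Condition on $\mu$ and let $Z_\mu=\int Z(0,y;\cdot)\,\mu(dy)$, a continuous function. By Minkowski's inequality and (I4), its increments satisfy $\|Z_\mu(q)-Z_\mu(q')\|_{L^{17}}\le C|q-q'|^{1/4}$. Kolmogorov's criterion in dimension two bounds the $17$th moment of the H\"older constant for every exponent below $\frac14-\frac2{17}$, in particular for the exponent $\frac18$. So the $\frac18$-H\"older constant exceeds $e^v$ with probability at most $Ce^{-17v}$. Take a grid of at most $Ce^{64v}$ points such that every point of the box is within $e^{-32v}$ of the grid. If the H\"older constant is at most $e^v$ and the infimum is at most $e^{-v}$, then at some grid point $Z_\mu\le e^{-v}+e^ve^{-4v}<2e^{-v}$. By Lemma~\ref{lem:half} the probability of this is at most $Ce^{64v}\cdot2\sup_{y,q}P(Z(0,y;q)\le4e^{-v})\le Ce^{-v}$, by the first step with $a=65$.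
\end{proof}

\subsection{Infimum over mesoscopic boxes}

\begin{lemma}\label{lem:box}
For $\varepsilon\in(0,\frac14)$ there are $\eta\in(0,\frac14)$ and $s_0$ such that for $s\ge s_0$, $T_0\ge s^{24}$, $X_0\in\mathbb R$ and $B=[T_0,(1+\eta)T_0]\times[X_0,X_0+\eta T_0^{2/3}]$,
\[
P\Big(\inf_{(T,X)\in B}e^{T/24}U(T,X)\le e^{-sT_0^{1/3}}\Big)\le e^{-(\frac13-\varepsilon)s^3}.
\]
\end{lemma}

The proof is a chaining for lower bounds: starting from the mass of one interval slightly before $B$, we propagate lower bounds on masses down a dyadic tree of boxes. Boxes of level $k$ have relative size $\eta_k=\eta2^{-k}$ in time and in space (in KPZ units). The parabola in \eqref{eq:law} then costs only $\eta_kT_0^{1/3}$ per step, while the fluctuation over a time $\eta_kT_0$ is $\eta_k^{1/3}T_0^{1/3}$. An allowance that decays like $2^{-k/6}$ is summable, and yet each step is so unlikely to exceed it that the $4^k$ boxes do not matter.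

\begin{proof}
Let $h=T_0^{1/3}$, $\varepsilon_1=\varepsilon/10$, $\varepsilon_0=\varepsilon_1/20$, let $c$ be as in Lemma~\ref{lem:wedge}(b), and choose $\eta\le\varepsilon_0/2$ with $c\varepsilon_0^3/(8\eta)\ge1$. For $0\le k\le k_*:=\lfloor\frac12\log_2T_0\rfloor$ split $B$ into $4^k$ boxes $Q$ of size $\eta_kT_0\times\eta_kT_0^{2/3}$, $\eta_k=\eta2^{-k}$, with time projection $[\tau_Q,\tau_Q+\eta_kT_0]$ and space projection $I_Q$. Put
\[
a_Q=\tau_Q-\eta_kT_0,\qquad M_Q=\int_{I_Q}U(a_Q,y)\,dy .
\]
All $|I_Q|\ge\eta T_0^{1/6}\ge1$ for $T_0$ large.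

\emph{Level $0$.} Let $a=a_B=(1-\eta)T_0$. Lemma~\ref{lem:half} with $Y=U(a,\cdot)$ and $\mu$ uniform on $I_B$, Proposition~\ref{prop:flat} at time $a$, and $a^{1/3}\le h$ give
\[
P\big(M_B<\tfrac12e^{-a/24-(1-\varepsilon_1)sh}\big)\le2P\big(U(a,0)\le e^{-a/24-(1-\varepsilon_1)sa^{1/3}}\big)\le2e^{-(\frac13-\varepsilon_1)(1-\varepsilon_1)^3s^3}.
\]

\emph{Transitions.} Let $Q'\subset Q$ be a level-$(k+1)$ box in a level-$k$ box, and $g=a_{Q'}-a_Q=\tau_{Q'}-\tau_Q+\frac12\eta_kT_0\in\{\frac12\eta_kT_0,\eta_kT_0\}$. Then $M_{Q'}\ge M_Q|I_{Q'}|$ times the average of $Z(a_Q,y;a_{Q'},y')$ under (normalized $U(a_Q,\cdot)$ on $I_Q$)$\,\otimes\,$(uniform on $I_{Q'}$). Here $\frac{(y-y')^2}{2g}\le\frac{\eta_k^2T_0^{4/3}}{\eta_kT_0}=\eta_kh$. Let $d_k=\varepsilon_0s2^{-k/6}$, so that $\eta_k\le\frac12d_k$. Lemma~\ref{lem:glue} with $d=\frac12d_kh$, $\lambda=\frac12d_khg^{-1/3}$, and Lemma~\ref{lem:wedge}(b), using $d_khg^{-1/3}\ge d_k\eta_k^{-1/3}=\varepsilon_0s\eta^{-1/3}2^{k/6}$, give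
\[
P\big(M_{Q'}<\tfrac12e^{-g/24-d_kh}M_Q\big)\le2P\big(X_g\le-\tfrac12d_khg^{-1/3}\big)\le C\big(e^{-q2^{k/2}}+e^{-cg^{1/3}}\big),\quad q=\frac{c\varepsilon_0^3s^3}{8\eta}\ge s^3 .
\]
We sum over the $4^{k+1}$ transitions and over $k<k_*$. As $4^{k_*}\le T_0$ and $g\ge\frac12\eta T_0^{1/2}$, the total is at most $Ce^{-s^3}+CT_0e^{-c(\eta T_0^{1/2}/2)^{1/3}}\le C'e^{-s^3}$ for $s\ge s_0$, since $T_0^{1/6}\ge s^4$.

\emph{Final steps.} Let $Q$ be of level $k_*$ and $\theta=\eta_{k_*}T_0\in[\eta T_0^{1/2},2\eta T_0^{1/2})$. Let $m,l$ be integers such that $[m,m+1]\times[l,l+1]$ meets $Q$, and put $N_{m,l}=\int_l^{l+1}U(m-1,y)\,dy$. The gap $g'=m-1-a_Q$ lies in $[\theta-2,2\theta]$, and the displacement between points of $I_Q$ and of $[l,l+1]$ is at most $3\eta T_0^{1/6}$, so the parabola is at most $1$ for $T_0$ large. By Lemma~\ref{lem:glue} with $d=1$, $\lambda=\frac12\varepsilon_0shg'^{-1/3}$, and Lemma~\ref{lem:wedge}(b),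
\[
P\big(N_{m,l}<\tfrac12e^{-g'/24-\varepsilon_0sh}M_Q\big)\le2P\big(X_{g'}\le-\tfrac12\varepsilon_0shg'^{-1/3}\big)\le C_\varepsilon e^{-c_\varepsilon T_0^{1/6}} .
\]
Apply Lemma~\ref{lem:unit} with $v=\varepsilon_0sh$, time shifted by $m-1$, space by $l$, and $\mu$ the normalized $U(m-1,\cdot)$ on $[l,l+1]$. Since $U(t,x)\ge N_{m,l}\int Z(m-1,y;t,x)\,\mu(dy)$ simultaneously for all $(t,x)\in[m,m+1]\times[l,l+1]$ (both sides are continuous), we get
\[
\inf_{[m,m+1]\times[l,l+1]}U\ge e^{-\varepsilon_0sh}N_{m,l}\quad\text{outside probability }Ce^{-\varepsilon_0sh}.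
\]
There are at most $4T_0^2$ triples $(Q,m,l)$, so for $s\ge s_0$ the total failure probability of this step is at most $e^{-s^3}$, as $h\ge s^8$ and $T_0^{1/6}\ge s^4$.

\emph{Conclusion.} Off all failures, follow the chain of boxes down to a given $(T,X)\in B$. The time exponents telescope to $-\frac{m-1}{24}\ge-\frac T{24}$; the $k_*+2$ factors $\frac12$ give at least $e^{-C\log T_0}$; and $\sum_k2^{-k/6}\le10$. So
\[
e^{T/24}U(T,X)\ge\exp\big(-(1-\varepsilon_1)sh-12\varepsilon_0sh-C\log T_0\big)>e^{-sh},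
\]
because $12\varepsilon_0=0.6\,\varepsilon_1$. The failure probability is at most $2e^{-(\frac13-\varepsilon_1)(1-\varepsilon_1)^3s^3}+C_\varepsilon e^{-s^3}\le e^{-(\frac13-\varepsilon)s^3}$ for $s\ge s_0$, because $(\frac13-\varepsilon_1)(1-\varepsilon_1)^3\ge\frac13-2\varepsilon_1$.
\end{proof}

\subsection{First moments}

Let $\alpha>0$ and let $Q=[t_0,t_0+1)\times[x_0,x_0+1)$ with integers $t_0\ge1$, $x_0$. We bound the probability that $Q$ is hit by covering its image with boxes as in Lemma~\ref{lem:box}.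

Fix a small $\varepsilon$ and $\eta$ from Lemma~\ref{lem:box}. Split $[e^{t_0},e^{t_0+1}]$ into $C_\eta$ intervals, each contained in some $[T_i,(1+\eta)T_i]$ with $e^{t_0}\le T_i\le e^{t_0+1}$. Consider the part of $Q$ with $e^t\in[T_i,(1+\eta)T_i]$.
\begin{itemize}
\item Under $(t,x)\mapsto(e^t,e^{2t/3}x)$ its second coordinate stays within $(|x_0|+2)T_i^{2/3}$ of $T_i^{2/3}x_0$. So the image of $Q$ is covered by $C_\eta(1+|x_0|)$ boxes $[T_i,(1+\eta)T_i]\times[X_{ij},X_{ij}+\eta T_i^{2/3}]$. The factor $1+|x_0|$ is the shear.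
\item Under $(t,x)\mapsto(e^t,e^{2\lfloor t\rfloor/3}x)$ its second coordinate lies in an interval of length $e^{2t_0/3}\le T_i^{2/3}$, and $C_\eta$ boxes suffice.
\end{itemize}
If $Q\cap E_\alpha\ne\emptyset$ (or $Q\cap\tilde E_\alpha\neq\emptyset$), then, as $\mathcal Z\ge z_-U$, some box has
\[
\inf e^{T/24}U\le z_-^{-1}e^{-\alpha(T_i\log t_0)^{1/3}}\le e^{-sT_i^{1/3}},\qquad s=(1-\varepsilon)\alpha(\log t_0)^{1/3},
\]
for $t_0$ large, where the infimum is over the points $(T,X)$ of the box. By Lemma~\ref{lem:box} each box has this property with probability at most $t_0^{-(\frac13-\varepsilon)(1-\varepsilon)^3\alpha^3}$. So, with some $\varepsilon'\to0$ as $\varepsilon\to0$,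
\begin{equation}\label{eq:hit}
P(Q\cap E_\alpha\ne\emptyset)\le C'(1+|x_0|)\,t_0^{-u+\varepsilon'},\qquad P(Q\cap\tilde E_\alpha\ne\emptyset)\le C'\,t_0^{-u+\varepsilon'}
\end{equation}
for $t_0$ large and, after enlarging $C'$ (which depends on $\alpha,\varepsilon,z_-$), for all integers $t_0\ge1$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Upper bound.} If $u\le1$, use Lemma~\ref{lem:cover}(i). Let $u>1$ and $\rho>\max(1,3-u)$. Small $t$ must be treated separately, because there \eqref{eq:hit} is weak. Choose $\beta<1$ close to $1$ and $\varepsilon'$ small, with $u-\varepsilon'>1$ and $\rho>2-\beta(u-1-\varepsilon')$. Cover $E_\alpha\cap S_n\cap\{t\le e^{\beta n}\}$ by at most $Ce^{(1-\beta)n}$ squares of side $\lceil e^{\beta n}\rceil$; this contributes at most $Ce^{-(1-\beta)(\rho-1)n}$ to $\nu^n_\rho$. Cover the rest by the unit squares that are hit; by \eqref{eq:hit} their expected contribution is at most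
\[
Ce^{-\rho n}\sum_{t_0\ge e^{\beta n}-1}\ \sum_{|x_0|\le e^n+1}(1+|x_0|)\,t_0^{-u+\varepsilon'}\le Ce^{n(2-\rho-\beta(u-1-\varepsilon'))} .
\]
Both are summable over $n$, so $\sum_n\nu^n_\rho(E_\alpha)<\infty$ a.s. Hence $\operatorname{Dim}_{\mathbb H}(E_\alpha)\le\max(1,3-u)$ a.s.

\emph{Lower bound.} For $u\le1$ see the end of Section~\ref{ss:sheared}; for $1<u<2$ this is \eqref{eq:lower1}; for $u\ge2$ it is Section~\ref{ss:one}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:frozen}]
\emph{Upper bound.} For $u=0$ use Lemma~\ref{lem:cover}(i). For $u>0$, covering by the unit squares that are hit and using \eqref{eq:hit},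
\[
E\nu^n_\rho(\tilde E_\alpha)\le Ce^{(1-\rho)n}\sum_{1\le t_0\le e^n}t_0^{-u+\varepsilon'}\le C(n+1)\,e^{n(1-\rho+(1-u+\varepsilon')^+)} ,
\]
which is summable if $\rho>1+(1-u+\varepsilon')^+$. Let $\varepsilon'\to0$.

\emph{Lower bound.} For $0\le u<1$ this is \eqref{eq:lower2}; for $u\ge1$ it is Section~\ref{ss:one}.
\end{proof}

\begin{thebibliography}{99}

\bibitem{AKQ} Alberts, Khanin and Quastel, J. Stat. Phys. \textbf{154} (2014).

\bibitem{ACQ} Amir, Corwin and Quastel, CPAM \textbf{64} (2011).

\bibitem{BG} Borodin and Gorin, SIGMA \textbf{12} (2016).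

\bibitem{CD} Chen and Dalang, Stoch. PDE Anal. Comp. \textbf{2} (2014).

\bibitem{CG} Corwin and Ghosal, Duke \textbf{169} (2020).

\bibitem{slides} Fractal Geometry of the KPZ equation, \texttt{https://legacy.slmath.org/workshops/953/} \texttt{schedules/30582/documents/51033/assets/91824}.

\bibitem{GY} Ghosal and Yi (2021).

\bibitem{HKPV} Hough, Krishnapur, Peres and Vir\'ag (2006).

\bibitem{Moreno} Moreno Flores (2014).

\bibitem{Mueller} Mueller (1991).

\end{thebibliography}

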